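# Truncated hypergeometric sums at two points of complex multiplication

## 1. A guess from $x^2+5y^2$ and $x^2+6y^2$, and the sign it gets wrong

Let $p>5$ be a prime and consider the three sums
$$S_1=\sum_{k=0}^{p-1}\frac{(4k)!/(k!)^4}{(-2^{10})^k},\qquad S_2=\sum_{k=0}^{p-1}\frac{\binom{2k}k^2\binom{3k}k}{216^k},\qquad S_3=\sum_{k=0}^{p-1}(6k+1)\frac{\binom{2k}k^2\binom{3k}k}{216^k}.$$
Their denominators are powers of $2$ and $3$, so they may be reduced modulo powers of $p$; congruences are in the ring $\mathbb Z_{(p)}$ of rationals with denominator prime to $p$. What are $S_1,S_2$ modulo $p^2$, and $S_3$ modulo $p^3$? The question comes from Conjecture 6 of "Conjectures and Results on Super Congruences" (http://maths.nju.edu.cn/~zwsun/SuperCongruence.pdf), which proposes answers to be proved or disproved.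

Here is an answer that one would first guess. The answers should come from $K=\mathbb Q(\sqrt{-5})$ for $S_1$ and $K=\mathbb Q(\sqrt{-6})$ for $S_2$. Both fields have class number $2$, and the prime above $2$ is not principal. If $p=\pi\bar\pi$ with $\pi\in\mathcal O_K$, guess $\pi^2+\bar\pi^2$. If $p$ splits into non-principal primes, then $2p=\mu\bar\mu$ for some $\mu=x+y\sqrt{-5}$ (or $x+y\sqrt{-6}$), and the natural substitute is $\frac12(\mu^2+\bar\mu^2)$. If $p$ is inert there is no such number, so guess $0$. For $S_3$, guess $p$. In the non-principal case the guess reads $x^2-5y^2=2x^2-2p$ for $S_1$ and $x^2-6y^2=2x^2-2p$ for $S_2$.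

Let us test it by hand.

*$S_1$, $p=7$.* Here $2p=14=3^2+5\cdot1^2$, so the guess is $2\cdot 9-14=4$. The coefficients $(4k)!/k!^4$ are $1,24,2520,369600$ for $k\le3$, that is $1,24,21,42$ modulo $49$, and they vanish modulo $49$ for $k=4,5,6$, since then $(4k)!$ contains two factors $7$ and $k!$ none. Modulo $49$ we have $-1024\equiv5$, with inverse $10$. So
$$S_1\equiv1+24\cdot10+21\cdot100+42\cdot1000\equiv1+44+42+7=94\equiv-4\pmod{49}.$$
The guess has the wrong sign.

*$S_1$, $p=11$ (inert).* Modulo $121$, $-1024\equiv65$ has inverse $54$; the coefficients for $k=0,\dots,5$ are $1,24,100,66,99,110$, and they vanish for $k\ge6$. The six terms are $1,\,86,\,111,\,-66,\,99,\,-110$, with sum $121\equiv0$. The guess is right.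

*$S_2$ and $S_3$, $p=7$.* Here $7=1^2+6\cdot1^2$, $\pi=1+\sqrt{-6}$, $\pi^2+\bar\pi^2=-10$. The coefficients $\binom{2k}k^2\binom{3k}k$ are $1,12,540,33600$ for $k\le3$, that is $1,12,1,35$ modulo $49$, and vanish modulo $49$ for $k=4,5,6$ because $7\mid\binom{2k}k$. The inverse of $216\equiv20$ is $27$. The terms are $1,30,43,14$, with sum $88\equiv-10$: right. With weights $6k+1$ we get $1+7\cdot30+13\cdot43+19\cdot14=1036\equiv7\pmod{49}$: right.

*$S_2$ and $S_3$, $p=11$.* Here $2p=22=4^2+6\cdot1^2$, so the guess is $2\cdot16-22=10$. Modulo $121$ the inverse of $216$ is $-14$, the coefficients for $k\le5$ are $1,12,56,83,55,99$ and vanish for $k\ge6$. The terms are $1,74,86,91,99,22$, with sum $373\equiv10$: right. With weights, $1+518+1118+1729+2475+682=6523\equiv110\equiv-11$. The guess $p$ for $S_3$ has the wrong sign.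

So the guess is good up to signs. We shall prove the following, which contains the conjecture. For $N\in\{2,3\}$ put
$$a_k=\tfrac{(4k)!}{k!^4},\ c=64\quad(N=2);\qquad a_k=\tbinom{2k}k^2\tbinom{3k}k,\ c=27\quad(N=3);\qquad f(t)=\sum_{k=0}^{p-1}a_kt^k,\quad\vartheta=t\tfrac d{dt}.$$
Then $S_1=f(-\frac1{1024})$ with $N=2$, while $S_2=f(\frac1{216})$ and $S_3=((6\vartheta+1)f)(\frac1{216})$ with $N=3$.

**Theorem 1.** Let $p>5$ be prime; $x,y$ denote integers satisfying the stated representation, which exists in each stated case.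

(I) For $N=2$: $f(-\frac1{1024})\equiv4x^2-2p-\frac{p^2}{4x^2}\pmod{p^3}$ if $p\equiv1,9\ (20)$, $p=x^2+5y^2$; $f(-\frac1{1024})\equiv2(p-x^2)+\frac{p^2}{2x^2}\pmod{p^3}$ if $p\equiv3,7\ (20)$, $2p=x^2+5y^2$; $f(-\frac1{1024})\equiv0\pmod{p^2}$ if $p\equiv11,13,17,19\ (20)$.

(II) For $N=3$: $f(\frac1{216})\equiv x^2-2p-\frac{p^2}{x^2}\pmod{p^3}$ if $p\equiv1,7\ (24)$, $4p=x^2+6y^2$; $f(\frac1{216})\equiv2x^2-2p-\frac{p^2}{2x^2}\pmod{p^3}$ if $p\equiv5,11\ (24)$, $2p=x^2+6y^2$; $f(\frac1{216})\equiv0\pmod{p^2}$ if $p\equiv13,17,19,23\ (24)$.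

(III) For $N=3$: $\sum_{k<p}(6k+1)a_k216^{-k}\equiv\left(\frac p3\right)p\pmod{p^3}$.

Reducing (I) and (II) modulo $p^2$ gives the first two congruences of the conjecture, and (III) is the third: all three are true for every prime $p>5$.

## 2. The Lucas congruence reaches $p$ and stops before $p^2$

The first tool one would reach for is the generating function $F(t)=\sum_{k\ge0}a_kt^k$. By Lucas' theorem for multinomial coefficients, a multinomial coefficient is modulo $p$ the product of the multinomials of the base-$p$ digits if the digits add without carry, and $0$ otherwise. Write $n=k+pl$ with $0\le k<p$. For $N=2$: if $4k<p$ there is no carry out of the last digit and $a_n\equiv a_ka_l$; if $4k\ge p$ there is one, so $a_n\equiv0$, and also $a_k\equiv0$ because $p\mid(4k)!$ and $p\nmid k!$. For $N=3$ use $a_n=\binom{2n}{n,n}\binom{3n}{n,n,n}$ and argue for each factor. In both cases $a_{k+pl}\equiv a_ka_l\pmod p$, i.e.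
$$F(t)\equiv f(t)\,F(t^p)\pmod p.\tag{2.1}$$
So modulo $p$ the polynomial $f$ is the quotient $F(t)/F(t^p)$. Is this true modulo $p^2$? Take $N=3$, $p=5$ and compare coefficients of $t^{6}$. In $F(t)/F(t^5)$ it is $a_6-a_1^2$. Here $a_6=924^2\cdot18564\equiv(-1)^2\cdot14=14$ and $a_1^2=144\equiv19\pmod{25}$. The difference $-5$ is $0$ modulo $5$ but not modulo $25$, whereas $f$ has degree at most $4$. This is exactly where the approach stops: already the coefficient of $t^{p+1}$ is wrong.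

The quotient is reasonable, but $t\mapsto t^p$ is a poor choice of Frobenius lift. If $t=t(q)=q+\cdots$ is a power series with integer coefficients in another parameter $q$, then $t(q^p)\equiv t(q)^p\pmod p$, so modulo $p$ nothing changes if $F(t^p)$ is replaced by $F(t(q^p))$; modulo $p^3$ everything may change. We shall see that $F$ is a modular form in a parameter $q=e^{2\pi i\tau}$, and that with this $q$
$$f(t)\equiv\frac{F(t(q))}{F(t(q^p))}\pmod{p^3}.$$

## 3. The modular parametrization of $F$ at levels $2$ and $3$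

Throughout, $p\ge5$, $\tau\in\mathbb H$ (the upper half plane), $q=e^{2\pi i\tau}$ and $D=q\frac d{dq}=\frac1{2\pi i}\frac d{d\tau}$. We use these textbook facts.

- (M1) $D\log\eta=E_2/24$ and $\eta(-1/\tau)=\sqrt{\tau/i}\;\eta(\tau)$ for Dedekind's $\eta$.
- (M2) For $N=2,3$, $\Gamma_0(N)$ has the cusps $\infty,0$ and exactly one class $e$ of elliptic points, of order $N$. The function $h=(\eta(\tau)/\eta(N\tau))^{24/(N-1)}\in q^{-1}(1+q\mathbb Z[[q]])$ is a Hauptmodul: an isomorphism $X_0(N)\to\mathbb P^1$, with pole at $\infty$, zero at the cusp $0$, and no zeros or poles on $\mathbb H$.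
- (M3) Valence formula: a nonzero form of weight $k$ on a subgroup of index $m$ has total zero number $km/12$, where a zero of order $n$ at an elliptic point of order $r$ counts $n/r$, and zeros at cusps count. For $\Gamma_0(N)$ this is $k(N+1)/12$. For a form with a quadratic character, apply this to its square.

The involution $\tau\mapsto-\frac1{N\tau}$ is called the Fricke involution; for example it fixes $i/\sqrt N$.

**Step 3.1. The functions $\theta$, $X$, $t$.** This step produces the parameter $t$ and its derivation. Let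
$$\theta=\frac{NE_2(N\tau)-E_2(\tau)}{N-1}=1+\frac{24}{N-1}\sum_{n\ge1}\Big(\sum_{d\mid n,\,N\nmid d}d\Big)q^n\in M_2(\Gamma_0(N))\cap\mathbb Z[[q]].$$
By (M1), $D\log h=\frac{24}{N-1}\cdot\frac{E_2(\tau)-NE_2(N\tau)}{24}=-\theta$. Also $\eta(-\frac1{N\tau})=\sqrt{N\tau/i}\,\eta(N\tau)$ and $\eta(-\frac1\tau)=\sqrt{\tau/i}\,\eta(\tau)$, so $h(-\frac1{N\tau})=N^{12/(N-1)}/h(\tau)$, and $N^{12/(N-1)}$ is $4096=64^2$, resp. $729=27^2$. Differentiating $\log h(-\frac1{N\tau})=2\log c-\log h(\tau)$, where $\frac d{d\tau}(-\frac1{N\tau})=\frac1{N\tau^2}$, gives the behavior of $\theta$: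
$$D\log h=-\theta,\qquad h(-\tfrac1{N\tau})=\frac{c^2}{h(\tau)},\qquad\theta(-\tfrac1{N\tau})=-N\tau^2\theta(\tau).\tag{3.1}$$
Put
$$X=\frac c{h+c},\qquad t=\frac h{(h+c)^2}=\frac{X(1-X)}c=q+\cdots\in q\,\mathbb Z[[q]].$$
By (3.1), $X(-\frac1{N\tau})=1-X(\tau)$, so $t$ is Fricke-invariant. The field of $\Gamma_0(N)$-invariant functions is $\mathbb C(h)$, and the subfield fixed by $h\mapsto c^2/h$ has index $2$; since $t$ lies in it and has degree $2$ in $h$, that subfield is $\mathbb C(t)$. Finally $DX=-c\,Dh/(h+c)^2=ch\theta/(h+c)^2$, so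
$$DX=X(1-X)\theta,\qquad\partial:=X(1-X)\tfrac d{dX}=\theta^{-1}D,\qquad\partial t=(1-2X)t.\tag{3.2}$$

**Step 3.2. The elliptic point.** We need the orders of all functions at $e$, because that is where poles will occur. The total zero number of $\theta$ is $\frac12$, resp. $\frac23$, less than $1$, so $\theta$ vanishes only on the class $e$, to order $N-1$ in $s=\tau-\tau_e$. Fricke preserves the unique class $e$, so $h(e)=c^2/h(e)$ and $h(e)=\pm c$. At the fixed point $i/\sqrt N$, $h$ is positive with square $c^2$, so $h=c$; and $\theta(i/\sqrt N)>0$, so this point is not in class $e$. As $h$ is injective on $X_0(N)$, $h(e)=-c$. The coordinate of $X_0(N)$ at $e$ is of order $N$ in $s$, hence up to nonzero constants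
$$h+c\sim s^N,\qquad 1/X\sim s^N,\qquad1/t\sim s^{2N}.\tag{3.3}$$
In particular $X$ and $t$ are finite on $\mathbb H$ off class $e$, and $X\ne0,1$, $t\neq 0$ on $\mathbb H$.

**Step 3.3. The differential equation.** Here we identify $\theta$ with $F(t)$. Let $z=\sqrt\theta$, with $z=1+\cdots$ near $i\infty$ and any local branch elsewhere off class $e$; as $(1+y)^{1/2}$ has coefficients in $\mathbb Z[\frac12]$, $z\in1+q\mathbb Z_p[[q]]$. Let $\delta=\frac14$ $(N=2)$, $\delta=\frac13$ $(N=3)$; in both cases $\delta=\frac{N-1}{2N}$.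

By (3.2), $\frac{d\tau}{dX}=\frac1{2\pi iX(1-X)z^2}$, so with subscripts for $d/dX$
$$X(1-X)\big(z(\tau z)_X-z_X\,\tau z\big)=X(1-X)z^2\tau_X=\tfrac1{2\pi i}.$$
Differentiating, $z\,\big(X(1-X)(\tau z)_X\big)_X=\tau z\,\big(X(1-X)z_X\big)_X$. So $z$ and $\tau z$ both satisfy $(X(1-X)y_X)_X=\Phi y$ with $\Phi=(X(1-X)z_X)_X/z$. We show that $\Phi$ is constant.

It is $\Gamma_0(N)$-invariant: for $\gamma$ with lower row $(c_\gamma,d_\gamma)$, $X\circ\gamma=X$, and $z\circ\gamma=\pm(c_\gamma\tau+d_\gamma)z$ locally is a combination of $\tau z$ and $z$, hence a solution with the same $\Phi$. It is Fricke-invariant: $X\mapsto1-X$ leaves the operator unchanged, and $z$ becomes a constant times $\tau z$. It is holomorphic on $\mathbb H$ off class $e$, since there $\theta\ne0$ and $X$ is a local coordinate by (3.2). It is holomorphic at $X=0$, where $z$ is a power series in $X$ with constant term $1$, and hence at $X=1$ by Fricke. Near $e$, $X^{-1/N}$ is a local coordinate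 of size $s$, so $z=X^{-\delta}(v_0+v_1X^{-1/N}+\cdots)$ with $v_0\ne0$, because $z\sim s^{(N-1)/2}$. For $y=X^{-\delta}$, $X(1-X)y_X=-\delta X^{-\delta}+\delta X^{1-\delta}$, whose derivative is $\delta(1-\delta)X^{-\delta}+\delta^2X^{-\delta-1}$. Each later term $X^{-\delta-m/N}$ gives only smaller powers of $X$, so $\Phi\to\delta(1-\delta)$ at $e$. Thus $\Phi$ is a holomorphic function on the compact surface $X_0(N)$, hence equals $\delta(1-\delta)$, and
$$\partial^2y=g\,y\quad(y=z,\ \tau z),\qquad g:=\delta(1-\delta)X(1-X).\tag{3.4}$$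
This is the hypergeometric equation $X(1-X)y''+(1-2X)y'-\delta(1-\delta)y=0$; its only power series solution with constant term $1$ is ${}_2F_1(\delta,1-\delta;1;X)$, so that is $z$. The quadratic transformation ${}_2F_1(\delta,1-\delta;1;X)={}_2F_1(\frac\delta2,\frac{1-\delta}2;1;4X(1-X))$ and Clausen's formula for the square give
$$\theta={}_3F_2(\delta,\tfrac12,1-\delta;1,1;4ct)=\sum_{k\ge0}a_kt^k=F(t)\quad\text{in }\mathbb Z[[q]],\tag{3.5}$$
since $\frac{(4k)!}{k!^4}=256^k\frac{(1/4)_k(1/2)_k(3/4)_k}{k!^3}$ and $\frac{(2k)!(3k)!}{k!^5}=108^k\frac{(1/3)_k(1/2)_k(2/3)_k}{k!^3}$.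

*Check.* For $N=3$, $h=q^{-1}-12+\cdots$ gives $t=q(1-12q)(1+15q)^{-2}+\cdots=q-42q^2+\cdots$ and $1+12t+540t^2=1+12q+36q^2+\cdots$, which is $\theta$. We can also repair the computation of Section 2. From $q=t+42t^2+\cdots$ we get $t(q^5)=q^5+O(q^{10})=t^5+210\,t^6+\cdots$, so the coefficient of $t^6$ in $F(t)/F(t(q^5))$ is $a_6-a_1^2-a_1\cdot210=a_6-144-2520$. Modulo $125$, $a_6\equiv49^2\cdot64\equiv26\cdot64\equiv39$, and $39-2664=-2625=-21\cdot125$. The bad coefficient now vanishes modulo $5^3$.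

**Step 3.4. Weights $4$ and $6$.** This step expresses $E_4,E_6$ through $X$; it is used for $j$-invariants in Section 4 and for a family of curves in Section 8. Let
$$(P,Q_0)=(1-\tfrac34X,\ 1-\tfrac98X)\ (N=2),\qquad(1-\tfrac89X,\ 1-\tfrac43X+\tfrac8{27}X^2)\ (N=3).$$
Then
$$\theta^2P=E_4(N\tau),\qquad\theta^3Q_0=E_6(N\tau).\tag{3.6}$$
Both sides are holomorphic forms: at $e$, $\theta\sim s^{N-1}$ and $X\sim s^{-N}$, so $\theta^2P$ has order at least $2(N-1)-N\ge0$, and $\theta^3Q_0$ at least $3-2$, resp. $6-6$; at the cusps $X$ is finite. The total zero numbers in weights $4,6$ are $1,\frac32$ ($N=2$) and $\frac43,2$ ($N=3$). For $N=2$, $\theta=1+24q+\cdots$ and $X=64q+\cdots$ give $\theta^2P=1+O(q^2)$ and $\theta^3Q_0=1+O(q^2)$. For $N=3$, $\theta=1+12q+36q^2+\cdots$ and $X=27q-405q^2+\cdots$, so $\theta^2P=(1+24q+\cdots)(1-24q+\cdots)=1+O(q^2)$ and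
$$\theta^3Q_0=(1+36q+540q^2+\cdots)(1-36q+756q^2+\cdots)=1+O(q^3),$$
since $540+756-36^2=0$. The right sides of (3.6) are $1+O(q^N)$. So each difference vanishes at $\infty$ to an order exceeding its total zero number, and is $0$. Expanding the polynomials,
$$P^3-Q_0^2=\tfrac{27}{64}X^2(1-X)\ (N=2),\qquad\tfrac{64}{729}X^3(1-X)\ (N=3).\tag{3.7}$$

**Step 3.5. Pairs of lattices.** This language makes Hecke operators and the Fricke sign transparent. For lattices $L\subset L'$ of index $N$ write $(L,L')=\omega(\mathbb Z+\tau\mathbb Z,\,N^{-1}\mathbb Z+\tau\mathbb Z)$ with $\tau \in\mathbb H$ and put $\Theta(L,L')=\omega^{-2}\theta(\tau)$. Another choice has $\omega_1=(c_\gamma\tau+d_\gamma)\omega$ with $\omega_1/N\in L'$, which forces $N\mid c_\gamma$; as $\theta$ has weight $2$ on $\Gamma_0(N)$, $\Theta$ is well defined, and $\Theta(xL,xL')=x^{-2}\Theta(L,L')$. We call $(\mathbb Z+\tau\mathbb Z,N^{-1}\mathbb Z+\tau\mathbb Z)$ the pair of $\tau$. For example, let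 $N=2$, $\tau=\frac{1+\sqrt{-5}}2$: the pair is $\frac12(\mathfrak n,\mathcal O)$ with $\mathcal O=\mathbb Z[\sqrt{-5}]$ and $\mathfrak n=2\mathbb Z+(1+\sqrt{-5})\mathbb Z$.

If $(L,L')$ is the pair of $\tau$, the pair of $-\frac1{N\tau}$ is $(N\tau)^{-1}(\mathbb Z+N\tau\mathbb Z,\ \mathbb Z+\tau\mathbb Z)=(N\tau)^{-1}(NL',L)$. So $\Theta(NL',L)=(N\tau)^{-2}\theta(-\frac1{N\tau})$, and (3.1) together with homogeneity gives, for every pair,
$$\Theta(NL',L)=-N^{-1}\,\Theta(L,L').\tag{3.8}$$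
Keep an eye on the minus sign.

## 4. The points where $t=-\frac1{1024}$ and $t=\frac1{216}$

**Step 4.1. $N=2$, $\tau_0=\frac{1+\sqrt{-5}}2$ has $t(\tau_0)=-\frac1{1024}$.** We first show that $t_0=t(\tau_0)$ is rational, then that $1/t_0$ is an integer, then locate it.

By (3.6), (3.7), $j(2\tau)=1728P^3/(P^3-Q_0^2)=J(X)$ with
$$J(X)=\frac{4096(1-\frac34X)^3}{X^2(1-X)}=\frac{(h+16)^3}h,$$
using $P=\frac{h+16}{h+64}$ and $1-X=\frac h{h+64}$. Applying Fricke, $j(\tau)=J(1-X)=(h'+16)^3/h'$ with $h'=4096/h$. Now $\mathcal O=\mathbb Z[\sqrt{-5}]$ has class number $2$, and $\mathfrak n=(2,1+\sqrt{-5})$ is non-principal (no $x^2+5y^2=2$) with $\mathfrak n^2=(2)$. As the pair of $\tau_0$ is $\frac12(\mathfrak n,\mathcal O)$, $j(\tau_0)=j(\mathfrak n)$ and $j(2\tau_0)=j(\mathcal O)$. By the theory of complex multiplication these are two distinct algebraic integers, permuted by $\mathrm{Aut}(\mathbb C)$, being the $j$-invariants of the curves with multiplication by $\mathcal O$.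

*Rationality.* Let $\sigma\in\mathrm{Aut}(\mathbb C)$, $X_0=X(\tau_0)$. Since $X:\Gamma_0(2)\backslash\mathbb H\to\mathbb P^1\smallsetminus\{0,1\}$ is bijective, $X_0^\sigma=X(\tau')$ for some $\tau'$. As $J$ has rational coefficients, $(j(\tau'),j(2\tau'))=(j(\tau_0)^\sigma,j(2\tau_0)^\sigma)$ is $(j(\mathfrak n),j(\mathcal O))$ or $(j(\mathcal O),j(\mathfrak n))$. Let $(L_1,L_1')$ be the pair of $\tau'$. In the first case scale so that $L_1'=\mathcal O$; then $L_1=x\mathfrak n\subset\mathcal O$, so $x\in K$ and $L_1$ is an ideal of norm $2$, hence $L_1=\mathfrak n$ and $X(\tau')=X_0$. In the second case scale so that $L_1'=\mathfrak n$; then $L_1=x\mathcal O$ is an ideal of index $2$ in $\mathfrak n$, so $L_1=\mathfrak n^2=2\mathcal O$. The pair $(2\mathcal O,\mathfrak n)$ is the Fricke image of $(\mathfrak n,\mathcal O)$, so $X(\tau')=1-X_0$. In both cases $t_0^\sigma=t_0$. A complex number fixed by all of $\mathrm{Aut}(\mathbb C)$ is rational.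

*Value.* We have $1/t_0=(h+64)^2/h=h+128+4096/h$ at $\tau_0$. Both $h$ and $4096/h$ are algebraic integers, being roots of $(Y+16)^3-jY$ with $j=j(2\tau_0)$, $j(\tau_0)$. So $1/t_0\in\mathbb Z$. At $\tau_0$, $q=-x$ with $x=e^{-\pi\sqrt5}$ and $1124<x^{-1}<1124.4$. From $h=q^{-1}\prod(1+q^n)^{-24}=q^{-1}\prod(1-q^{2n-1})^{24}$ we get $-h=x^{-1}\prod_{n\ge1}(1+x^{2n-1})^{24}$. This exceeds $x^{-1}+24>1148$. With $y=\frac{24x}{1-x^2}<0.0214$ the product is at most $e^y\le1+y+y^2$, and $x^{-1}(y+y^2)<24.001\cdot1.0214<24.6$, so $-h<1149$. Then $4096/(-h)\in(3.56,3.57)$ and $1/t_0\in(128-1149-3.57,\ 128-1148-3.56)=(-1024.57,-1023.56)$. The only integer there is $-1024$. (Check: $h+4096/h=-1152$ has the root $h=-64(9+4\sqrt5)=-1148.43\ldots$.) Here $1-4ct_0=1+\frac{256}{1024}=\frac54$.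

**Step 4.2. $N=3$, $\tau_0=\sqrt{-2/3}$ has $t(\tau_0)=\frac1{216}$.** We use a relation between $\tau$ and $2\tau$. The classical theta series $\sum_{m,n}q^{m^2+mn+n^2}=1+6q+0q^2+6q^3+\cdots$ lies in $M_1(\Gamma_0(3),\chi_{-3})$. Its square and $\theta$ lie in $M_2(\Gamma_0(3))$ with constant term $1$; the difference vanishes at $\infty$, but the total zero number is $\frac23<1$, so they agree. Thus $z$ is this theta series, holomorphic on all of $\mathbb H$. We claim
$$4X(2\tau)z(2\tau)^3=(z(\tau)-z(2\tau))^2(z(\tau)+2z(2\tau)).\tag{4.1}$$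
Both sides lie in $M_3(\Gamma_0(6),\chi_{-3})$: $Xz^3$ is holomorphic at $e$ as $z\sim s$, $X\sim s^{-3}$. The total zero number there is $3\cdot12/12=3$. On the left $Xz^3=(27q-405q^2+\cdots)(1+18q+\cdots)=27q+81q^2+\cdots$, so the left side is $108q^2+0\cdot q^3+O(q^4)$. On the right, $z(\tau)-z(2\tau)=6q-6q^2+\cdots$, so it is $(36q^2-72q^3+\cdots)(3+6q+\cdots)=108q^2+0\cdot q^3+O(q^4)$. The difference vanishes to order at least $4>3$, so (4.1) holds. With $r(\tau)=z(\tau)/z(2\tau)-1$ it reads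
$$X(2\tau)=\tfrac14r^2(3+r).\tag{4.2}$$

Let $\tau_1=i/\sqrt6$. Then $2\tau_1=-\frac1{3\tau_1}=\tau_0$, so (3.1) gives $\theta(\tau_0)=-3\tau_1^2\theta(\tau_1)=\frac12\theta(\tau_1)$. As $z>0$ on the imaginary axis, $z(\tau_1)/z(\tau_0)=\sqrt2$ and $r(\tau_1)=\sqrt2-1$. With $X_0=X(\tau_0)$,
$$X_0=\tfrac14(3-2\sqrt2)(2+\sqrt2)=\tfrac{2-\sqrt2}4,\quad X_0(1-X_0)=\tfrac18,\quad t_0=\tfrac1{216},\quad1-2X_0=\tfrac1{\sqrt2},\quad1-4ct_0=\tfrac12.$$

## 5. Overlattices of index $p$ and the congruence $f(t)\equiv\theta(\tau)/\theta(p\tau)$ modulo $p^3$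

Let $(L,L')$ be the pair of $\tau$. For each of the $p+1$ lattices $M\supset L$ of index $p$ put $M'=M+L'$. As $p\nmid N$, $M\cap L'=L$, so $[M':M]=N$ and $[M':L']=p$. Define
$$Z_M=\Theta(M,M')/\Theta(L,L').$$
The overlattices are $M_\infty=p^{-1}(\mathbb Z+p\tau\mathbb Z)$ with $M_\infty'=p^{-1}(N^{-1}\mathbb Z+p\tau\mathbb Z)$, and $M_i=\mathbb Z+\frac{\tau+i}p\mathbb Z$ with $M_i'=N^{-1}\mathbb Z+\frac{\tau+i}p\mathbb Z$, $0\le i<p$. Hence
$$Z_\infty=\frac{p^2\theta(p\tau)}{\theta(\tau)},\qquad Z_i=\frac{\theta((\tau+i)/p)}{\theta(\tau)}.$$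
Let $s_j$ be the $j$-th elementary symmetric function of the $p+1$ numbers $Z_M$.

**Step 5.1. $s_j\in\mathbb Z[t]$ with degree at most $j/3$.** This turns modular functions into polynomials of controlled degree. The value $s_j(\tau)$ depends only on the homothety class of $(L,L')$, so $s_j$ is $\Gamma_0(N)$-invariant. For Fricke-invariance, recall that the pair of $-\frac1{N\tau}$ is homothetic to $(NL',L)$. The map $M\mapsto NM'$ sends overlattices of $L$ to index-$p$ overlattices of $NL'$. Moreover $NM'+L=M$: we have $NM'+L\subset M$, and $NM'\cap L=NL'$ because $[NM':NL']=p$ and $[L:NL']=N$ are coprime, so $NM'+L$ contains $L$ with index $p$, as $M$ does. So $M$ is recovered from $NM'$, the map is a bijection between sets of $p+1$ elements, and the companion of $NM'$ for the pair $(NL',L)$ is $M$. By (3.8), $\Theta(NM',M)/\Theta(NL',L)=Z_M$. Hence $s_j$ is Fricke-invariant.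

$s_j$ is holomorphic on $\mathbb H$ off the orbit of $e$, the only zeros of $\theta(\tau)$. Its expansion is a power series in $q^{1/p}$ with coefficients in $\mathbb Z[\zeta_p]$. The Galois group of $\mathbb Q(\zeta_p)$ permutes the $Z_i$ (as $\theta$ has integer coefficients), and so does $\tau\mapsto\tau+1$; hence $s_j\in\mathbb Z[[q]]$. So $s_j$ is holomorphic at $\infty$, and at the cusp $0$ by Fricke. By Step 3.1 it is a rational function of $t$; having a pole at most where $t=\infty$, it is a polynomial in $t$. At $e$ its pole order in $s$ is at most $j(N-1)$ and $1/t\sim s^{2N}$, so the degree is at most $j\frac{N-1}{2N}\le\frac j3$. Since $t=q+\cdots\in\mathbb Z[[q]]$, comparing coefficients from the lowest up shows that the polynomial has integer coefficients. This last remark we record as $\mathbb C[t]\cap\mathbb Z[[q]]=\mathbb Z[t]$.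

**Step 5.2. The polynomial of the inverses.** We want a polynomial equation that is nearly $Y^{p+1}-(\cdot)Y^p$ modulo $p^3$. Put
$$A=s_p,\qquad B=p^{-2}s_{p+1}=\theta(p\tau)\prod_i\theta(\tfrac{\tau+i}p)\big/\theta^{p+1}\in\mathbb Z[[q]]\cap\mathbb C[t]=\mathbb Z[t].$$
Modulo $1-\zeta_p$, $\prod_i\theta(\frac{\tau+i}p)\equiv\theta(q^{1/p})^p\equiv\theta(q)$, and $\theta(q^p)\equiv\theta^p\pmod p$. So $B\equiv1$ modulo $1-\zeta_p$, hence modulo $p$ as $B$ has integer coefficients: $B=1+pC$ with $C\in\mathbb Z[t]$ of degree at most $\frac{p+1}3$.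

Let $g_M=p^2/Z_M$ and $Q(t,Y)=\prod_M(Y-g_M)$. The $k$-th elementary symmetric function of the $g_M$ is $p^{2k}s_{p+1-k}/s_{p+1}=p^{2k-2}s_{p+1-k}/B$. For $k=1$ it is $A/B$; for $k\ge3$ it is divisible by $p^4$; for $k=2$ it is $p^2s_{p-1}/B$, and we gain one more factor $p$. The terms of $s_{p-1}$ containing $Z_\infty$ sum to an element of $p^2\mathbb Z[[q]]$; the rest is $\prod_iZ_i\cdot\sum_iZ_i^{-1}$. With $\mathcal U(\sum b_nq^n)=\sum b_{pn}q^n$,
$$\sum_iZ_i^{-1}=\theta\sum_i(1/\theta)(\tfrac{\tau+i}p)=p\,\theta\,\mathcal U(1/\theta)\in p\,\mathbb Z[[q]].\tag{5.1}$$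
So $p\mid s_{p-1}$ in $\mathbb Z[[q]]$, hence in $\mathbb Z[t]$, and
$$Q(t,Y)=Y^{p+1}-\tfrac ABY^p+p^3\,\tfrac{S(t,Y)}B,\qquad S\in\mathbb Z[t,Y].\tag{5.2}$$

**Lemma 2.** $a_p\equiv a_1\pmod{p^3}$.

*Proof.* For $m\in\mathbb Z$, $\prod_{j=1}^{p-1}(mp+j)\equiv(p-1)!\,(1+mp\,\epsilon_1+m^2p^2\epsilon_2)\pmod{p^3}$, where $\epsilon_i$ is the $i$-th elementary symmetric function of $1,\frac12,\dots,\frac1{p-1}$. By Wolstenholme's theorem ($p\ge5$), $p^2\mid\epsilon_1$ and $p\mid\sum j^{-2}$, so $2\epsilon_2=\epsilon_1^2-\sum j^{-2}\equiv0\pmod p$. Hence each product is $(p-1)!$ times an element of $1+p^3\mathbb Z_{(p)}$, and $(np)!\in p^nn!\,((p-1)!)^n\,(1+p^3\mathbb Z_{(p)})$. Therefore $\frac{(4p)!}{p!^4}\equiv4!=24$ and $\frac{(2p)!(3p)!}{p!^5}\equiv2!\,3!=12\pmod{p^3}$. $\square$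

**Proposition A.** With $U:=\theta(q)/\theta(q^p)$: $U\equiv f(t)\pmod{p^3\mathbb Z[[q]]}$ and $A\equiv Bf\pmod{p^3\mathbb Z[t]}$.

*Proof.* The idea is that $A/B$ is a polynomial of degree at most $p$ modulo $p^3$, and that it agrees with $f$ that far. First, $A/B=\sum_Mg_M=U+p^2\sum_iZ_i^{-1}\equiv U\pmod{p^3}$ by (5.1), as $g_\infty=p^2/Z_\infty=U$. Next, $A/B\equiv A(1-pC+p^2C^2)\pmod{p^3}$ is a polynomial in $t$ of degree at most $\lfloor\frac p3\rfloor+2\lfloor\frac{p+1}3\rfloor$, which is $p-1$ if $p\equiv1\ (3)$ and $p$ if $p\equiv2\ (3)$. Finally, by (3.5), $U=F(t)/F(t(q^p))$, and $F(t(q^p))=1+a_1t^p+O(t^{p+1})$, since $q=t+\cdots$ and $t(q^p)=q^p+\cdots=t^p+O(t^{p+1})$. So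
$$U=f(t)+(a_p-a_1)t^p+O(t^{p+1})\equiv f(t)+O(t^{p+1})\pmod{p^3}$$
by Lemma 2. A polynomial of degree at most $p$ modulo $p^3$ that agrees with $f$ up to $t^p$ equals $f$ modulo $p^3$. So $U\equiv A/B\equiv f(t)$ in $\mathbb Z[[q]]$. Multiplying by $B$, $A\equiv Bf$ in $\mathbb Z[[q]]$, hence in $\mathbb Z[t]$. $\square$

## 6. Split primes: the unit root and the Fricke sign

Let $(N,\tau_0,t_0,K)$ be $(2,\frac{1+\sqrt{-5}}2,-\frac1{1024},\mathbb Q(\sqrt{-5}))$ or $(3,\sqrt{-2/3},\frac1{216},\mathbb Q(\sqrt{-6}))$, so $t(\tau_0)=t_0$ by Section 4. Let $\mathcal O=\mathcal O_K$, and $\mathfrak n=(2,1+\sqrt{-5})$, resp. $(3,\sqrt{-6})=3\mathbb Z+\sqrt{-6}\,\mathbb Z$. Then $\mathfrak n^2=(N)$, $\mathfrak n$ is not principal (neither $x^2+5y^2=2$ nor $x^2+6y^2=3$ is solvable), and the pair of $\tau_0$ is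
$$L'=N^{-1}\mathcal O,\qquad L=N^{-1}\mathfrak n=\mathfrak nL'.$$

**Step 6.1. The representations.** We check that the stated ones exist. Let $p>5$ split, $(p)=\mathfrak p\bar{\mathfrak p}$, i.e. $p\equiv1,3,7,9\ (20)$, resp. $p\equiv1,5,7,11\ (24)$. As the class number is $2$, either $\mathfrak p$ or $\mathfrak p\mathfrak n$ is principal. For $N=2$: $p=x^2+5y^2$ forces $p\equiv\pm1\ (5)$, i.e. $p\equiv1,9\ (20)$, while $2p=x^2+5y^2$ forces $p\equiv\pm2\ (5)$, i.e. $p\equiv3,7\ (20)$. For $N=3$: $p=x^2+6y^2$ forces $p\equiv1\ (3)$, i.e. $p\equiv1,7\ (24)$, and $4p=(2x)^2+6(2y)^2$; while $3p=a^2+6b^2$ gives $a=3y$, $p=3y^2+2b^2\equiv2\ (3)$, i.e. $p\equiv5,11\ (24)$, and $2p=(2b)^2+6y^2$. So the residue class decides which alternative occurs, and the representations of Theorem 1 exist.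

**Step 6.2. Two known roots of $Q(t_0,Y)$.** Complex multiplication singles out two overlattices. Let $M=\mathfrak p^{-1}L$. Then $M'=\mathfrak p^{-1}\mathfrak nL'+L'=\mathfrak p^{-1}(\mathfrak n+\mathfrak p)L'=\mathfrak p^{-1}L'$.

If $\mathfrak p=(\pi)$, then $(M,M')=\pi^{-1}(L,L')$, so $Z_M=\pi^2$ and $g_M=p^2/\pi^2=\bar\pi^2$.

If $\mathfrak p\mathfrak n=(\mu)$, $\mu\bar\mu=Np$, then $\mathfrak p^{-1}=\mu^{-1}\mathfrak n$, so $M=\mu^{-1}\mathfrak n^2L'=\mu^{-1}NL'$ and $M'=\mu^{-1}\mathfrak nL'=\mu^{-1}L$: multiplication by $\mu$ carries $(M,M')$ to the Fricke image $(NL',L)$. By (3.8), $Z_M=-\mu^2/N$ and $g_M=-Np^2/\mu^2=-\bar\mu^2/N$.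

The same holds for $\bar{\mathfrak p}\ne\mathfrak p$, with conjugates. We have $t_0\in\mathbb Z_{(p)}$ and $B(t_0)\equiv1\pmod p$, so no $Z_M$ vanishes at $\tau_0$, and $Q(t_0,Y)\in\mathbb Z_{(p)}[Y]$. Among its roots are $\pi^2,\bar\pi^2$, resp. $-\mu^2/N,-\bar\mu^2/N$, whose product is $p^2$.

**Step 6.3. The unit root is $f(t_0)$.** Embed $K$ in $\mathbb Q_p$. Exactly one of the two roots is a $p$-adic unit $u$; the other is $p^2/u$. Putting $Y=u$ in (5.2), $u^p\big(u-\frac{A(t_0)}{B(t_0)}\big)\in p^3\mathbb Z_p$, so with Proposition A, $u\equiv f(t_0)\pmod{p^3}$. Let $\alpha=u+p^2/u$, an integer prime to $p$ with $u\equiv\alpha\pmod{p^2}$. Then $p^2/u\equiv p^2/\alpha\pmod{p^3}$ and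
$$f(t_0)\equiv\alpha-\frac{p^2}\alpha\pmod{p^3},\qquad\alpha=\pi^2+\bar\pi^2\ \text{ or }\ \alpha=-\frac{\mu^2+\bar\mu^2}N.\tag{6.1}$$

**Step 6.4. The four cases.** It remains to write out $\alpha$ for arbitrary $x,y$ as in Theorem 1. An element of norm $p$ generates $\mathfrak p$ or $\bar{\mathfrak p}$, and one of norm $Np$ generates $\mathfrak p\mathfrak n$ or $\bar{\mathfrak p}\mathfrak n$, as $\mathfrak n$ is the only prime above $N$.

- $p=x^2+5y^2$: $\pi=x+y\sqrt{-5}$ and $\alpha=2(x^2-5y^2)=4x^2-2p$.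
- $2p=x^2+5y^2$: $\mu=x+y\sqrt{-5}$ and $\alpha=-(x^2-5y^2)=2(p-x^2)$.
- $4p=x^2+6y^2$: $x$ is even, then $y$ is even, $\pi=\frac x2+\frac y2\sqrt{-6}$ and $\alpha=\frac12(x^2-6y^2)=x^2-2p$.
- $2p=x^2+6y^2$: $x=2b$, $p=2b^2+3y^2$, $\mu=3y+b\sqrt{-6}$ has norm $3p$, and $\alpha=-\frac23(9y^2-6b^2)=4b^2-6y^2=8b^2-2p=2x^2-2p$.

Since $p^2/\alpha$ modulo $p^3$ depends only on $\alpha$ modulo $p$, (6.1) gives the split cases of (I) and (II).

*Check at $p=7$, $N=2$.* Formula (I) gives $-4+\frac{49}{18}\equiv-4+98=94\pmod{343}$. Directly: modulo $343$, $-1024\equiv5$ has inverse $206$, with square $247$ and cube $118$; $a_0,\dots,a_6\equiv1,24,119,189,49,245,0$; and the terms are $1,142,238,7,196,196,0$, with sum $780\equiv94$.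

The sign in the opening guess is now explained. The rule is $-\mu^2/N$ with $\mu$ of norm $Np$, and the minus sign is that of (3.8). For $N=2$ the guess missed it. For $N=3$ the guess used $\mu'=\mu\sqrt{-6}/3=-2b+y\sqrt{-6}$ of norm $2p$ instead; as $\mu'^2=-\frac23\mu^2$, we have $\frac12\mu'^2=-\frac13\mu^2$, so there the guess was correct.

## 7. Inert primes have no fixed overlattice

Try the same argument when $p$ is inert in $K$. Step 6.3 needs one root of $Q(t_0,Y)$ that we know, i.e. an $M$ with $(M,M')$ homothetic to $(L,L')$ or $(NL',L)$. In either case $M'$ would be an $\mathcal O$-module containing $L'=N^{-1}\mathcal O$ with index $p$, so $(NM')^{-1}$ would be an ideal of norm $p$. There is none. All that Proposition A says is that $f(t_0)\equiv\sum_Mg_M$, a sum of $p+1$ numbers none of which has been identified. For (III) there is a further obstacle: it involves $(\vartheta f)(t_0)$, and Step 6.3 only sees the value at the point.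

What gets past this is to read $U$ as part of a matrix. Since $\theta=z^2$, $U=(z(q)/z(q^p))^2$. We shall build a family of elliptic curves over the $X$-line with invariant form $\omega$, such that near $q=0$ an isogeny of degree $p$ multiplies $\omega^2$ by $U$. Modulo $p$ this isogeny is $\pm$ the Verschiebung, which exists over the whole family. So Proposition A should say that $f(t)$ is, modulo $p^3$, one entry of the matrix of the Verschiebung on $\mathrm{Sym}^2H^1_{dR}$. At a CM point, split or inert, we can compute the matrix from eigenlines; and because the Verschiebung commutes with the Gauss–Manin connection, we get the derivative of the entry too.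

## 8. A Weierstrass family with periods $2\pi iz$ and $2\pi iN\tau z$

Recall that for $E:y^2=4x^3-g_2x-g_3$ over a ring with $6$ and $\Delta=g_2^3-27g_3^2$ invertible, $H^1_{dR}(E)$ is free with basis $\frac{dx}y,\frac{x\,dx}y$. In a family with parameter $X$, the Gauss–Manin connection $\nabla_{d/dX}$ differentiates a form with $x$ held constant; the periods of $\nabla_{d/dX}m$ over a locally constant cycle are the derivatives of the periods of $m$. Over $\mathbb C$, a class with zero periods is zero.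

**Step 8.1. The family.** We choose the family so that $\omega$ has the solutions of (3.4) as periods. Let
$$\mathcal E:\ y^2=4x^3-g_2x-g_3,\qquad g_2=\tfrac P{12},\quad g_3=-\tfrac{Q_0}{216},\qquad\omega=\tfrac{dx}y.$$
By (3.7), $\Delta=\frac{P^3-Q_0^2}{1728}=\frac{X^2(1-X)}{2^{12}}$, resp. $\frac{X^3(1-X)}{3^9}$. The lattice $2\pi i(\mathbb Z+\tau\mathbb Z)$ has $g_2=\frac{E_4}{12}$, $g_3=-\frac{E_6}{216}$. So for $\theta(\tau)\ne0$ and $\Lambda=2\pi i(\mathbb Z+N\tau\mathbb Z)$, (3.6) gives $g_2(z\Lambda)=z^{-4}E_4(N\tau)/12=P/12$ and $g_3(z\Lambda)=-Q_0/216$, i.e. $(\mathcal E_{X(\tau)},\omega)\cong(\mathbb C/z\Lambda,du)$. The periods of $\omega$ on a locally constant basis are $2\pi iz$ and $2\pi iN\tau z$.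

Let $\mathrm{Tate}(q^n)$ be the curve $y^2=4x^3-\frac{E_4(q^n)}{12}x+\frac{E_6(q^n)}{216}$, with $\omega_{\mathrm{can}}=dx/y$. Over $\mathbb Z_p((q))$, the substitution $(x,y)\mapsto(z^{-2}x,z^{-3}y)$ and (3.6) give $\mathcal E_{X(q)}\cong\mathrm{Tate}(q^N)$ with $\omega=z\,\omega_{\mathrm{can}}$.

**Step 8.2. The connection.** We compute $\xi:=\nabla_\partial\omega$. Write $'$ for $d/dX$. From $2yy'=-g_2'x-g_3'$ at constant $x$, $\nabla_{d/dX}\frac{dx}y=\frac{g_2'x+g_3'}{2y^3}dx$. For coefficients $l_2,l_1,l_0$ not depending on $x$, using $y\,dy=(6x^2-\frac12g_2)dx$,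
$$d\Big(\frac{l_2x^2+l_1x+l_0}y\Big)=\frac{2l_2x^4-2l_1x^3-(\frac32l_2g_2+6l_0)x^2-(2l_2g_3+\frac12l_1g_2)x+(\frac12l_0g_2-l_1g_3)}{y^3}\,dx,$$
while $(k_0+k_1x)\frac{dx}y=\frac{4k_1x^4+4k_0x^3-k_1g_2x^2-(k_0g_2+k_1g_3)x-k_0g_3}{y^3}dx$. With $l_2=-2k_1$, $l_1=2k_0$, $l_0=\frac13g_2k_1$ the powers $x^4,x^3,x^2$ cancel in the sum of the two. So $\nabla_{d/dX}\omega=(k_0+k_1x)\frac{dx}y$ in cohomology if
$$3g_3k_1-2g_2k_0=\tfrac12g_2',\qquad\tfrac16g_2^2k_1-3g_3k_0=\tfrac12g_3'.$$
The determinant of this system is $\frac13g_2^3-9g_3^2=\frac\Delta3$, and Cramer's rule gives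
$$k_1=\frac{3(2g_2g_3'-3g_2'g_3)}{2\Delta},\qquad k_0=-\frac{\Delta'}{12\Delta}.$$
For $N=2$: $g_2'=-\frac1{16}$, $g_3'=\frac1{192}$, so $2g_2g_3'-3g_2'g_3=\frac{(1-\frac34X)-(1-\frac98X)}{1152}=\frac X{3072}$. For $N=3$: $g_2'=-\frac2{27}$, and
$$2g_2g_3'-3g_2'g_3=\frac{(1-\frac89X)(\frac43-\frac{16}{27}X)-\frac43(1-\frac43X+\frac8{27}X^2)}{1296}=\frac{\frac{32}{243}X^2}{1296}=\frac{2X^2}{3^9}.$$
In both cases $k_1=\frac N{X(1-X)}$. Also $X(1-X)\frac{\Delta'}\Delta=N(1-X)-X$. Hence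
$$\xi=\nabla_\partial\omega=\tfrac1{12}\big((N+1)X-N\big)\,\omega+N\,\frac{x\,dx}y.$$
So $\omega,\xi$ is a basis of $H^1_{dR}$ over any base on which $6X(1-X)$ is invertible, and the cup product $\langle\omega,\xi\rangle=N\langle\frac{dx}y,\frac{x\,dx}y\rangle=\pm N$ is constant. Writing $\nabla_\partial\xi$ in this basis with coefficients in $\mathbb Z[\frac16,X,\frac1{X(1-X)}]$ and comparing periods over $\mathbb C$, where (3.4) says that $\nabla_\partial^2\omega-g\omega$ has zero periods, we get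
$$\nabla_\partial\xi=g\,\omega.\tag{8.1}$$

## 9. The Verschiebung on the family

Let $W=W(\mathbb F_{p^2})$, the ring of integers of the unramified quadratic extension of $\mathbb Q_p$, with Frobenius $\varphi$. Let $R$ be the $p$-adic completion of $W[X,\frac1{X(1-X)}]$ and $H=H^1_{dR}(\mathcal E/R)=R\omega\oplus R\xi$. A Frobenius lift on $R$ is a $\varphi$-semilinear ring map that is $r\mapsto r^p$ modulo $p$; for instance $X\mapsto X^p$ and $X\mapsto X^p+p$ define two of them. Fix $X_0\in W$ with $X_0(1-X_0)\in W^\times$ and take the lift $\sigma$ with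
$$\sigma(X)=\varphi(X_0)+(X-X_0)^p\equiv X^p\pmod p.$$
It has two virtues: evaluation at $X_0$ carries $\sigma$ to $\varphi$, and $\frac d{dX}\sigma(X)$ vanishes at $X_0$. Write $\sigma^*H=R\otimes_{\sigma,R}H=H^1_{dR}(\sigma^*\mathcal E/R)$ and $m^\sigma=1\otimes m$.

For an elliptic curve $E$ in characteristic $p$, $\mathrm{Fr}:E\to E^{(p)}$ is the relative Frobenius and the Verschiebung $\mathrm{Ver}:E^{(p)}\to E$ is its dual: $\mathrm{Ver}\circ\mathrm{Fr}=[p]$, both have degree $p$, and $b\circ\mathrm{Ver}=\mathrm{Ver}\circ b^{(p)}$ for homomorphisms $b$. (For the multiplicative group over $\mathbb F_p$, $\mathrm{Fr}$ and $[p]$ are both $x\mapsto x^p$, so $\mathrm{Ver}$ is the identity: it is étale where $\mathrm{Fr}$ is inseparable.) Modulo $p$, $\sigma^*\mathcal E$ is $\mathcal E_1^{(p)}$, where $\mathcal E_1=\mathcal E$ mod $p$. We use the following standard facts of crystalline cohomology (Berthelot–Ogus, *Notes on crystalline cohomology*; Katz, *Travaux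 de Dwork*, §1), for $A$ $p$-adically complete and $p$-torsion-free and elliptic curves over $A$.

- (K1) A homomorphism $\ell:E\otimes A/p\to E'\otimes A/p$ induces $\ell^*:H^1_{dR}(E'/A)\to H^1_{dR}(E/A)$, functorial, compatible with base change, reducing modulo $p$ to the de Rham pullback, and equal to $\tilde\ell^*$ if $\ell$ lifts to $\tilde\ell$. One has $[p]^*=p$. For isogenies $\langle\ell^*x,\ell^*y\rangle=\deg\ell\,\langle x,y\rangle$.
- (K2) If $s_1,s_2:R\to A$ agree on $W$ and agree modulo $p$, the identity of the common reduction induces an isomorphism $s_1^*H\cong s_2^*H$, $\ s_1^*m\mapsto\sum_n\frac{(s_1(X)-s_2(X))^n}{n!}\,s_2^*(\nabla^n_{d/dX}m)$.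
- (K3) The map $V:=\mathrm{Ver}^*:H\to\sigma^*H$ is $R$-linear and horizontal.

The formula in (K2) is Taylor's formula. To see it in rank one: if $\nabla_{d/dX}m=rX^{-1}m$ with $r\in\mathbb Z$, then $\nabla^nm=r(r-1)\cdots(r-n+1)X^{-n}m$, and the sum is $\big(s_1(X)/s_2(X)\big)^r s_2^*m$ by the binomial series.

**Step 9.1. The second coefficient of $V\omega$ is divisible by $p$.** This is the source of all extra powers of $p$. Write $V\omega=\beta_0\omega^\sigma+\beta_1\xi^\sigma$; we claim $\beta_1\in pR$. The pullback $\mathrm{Fr}^*:\sigma^*H\to H$ kills $\omega^\sigma$ modulo $p$, as the pullback of a differential form under Frobenius is $0$. From $\mathrm{Fr}^*V=[p]^*=p$ we get $\beta_1\,\mathrm{Fr}^*(\xi^\sigma)\equiv0\pmod p$. Moreover $\mathrm{Fr}^*\xi^\sigma\not\equiv0$: otherwise $\mathrm{Fr}^*\equiv0\pmod p$ and $\langle\mathrm{Fr}^*\omega^\sigma,\mathrm{Fr}^*\xi^\sigma\rangle\in p^2R$, whereas by (K1) it equals $p\langle\omega^\sigma,\xi^\sigma\rangle=\pm pN$.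 As $R/p$ is a domain and $H/p$ is free, $\beta_1\equiv0\pmod p$.

**Step 9.2. The symmetric square.** We pass to $\mathrm{Sym}^2H$ because $\theta=z^2$. Put $m_0=\omega^2$, $m_1=\nabla_\partial m_0=2\omega\xi$, and $m_2=\nabla_\partial m_1=2\xi^2+2g\omega^2$ by (8.1); this is a basis. Expanding $(\beta_0\omega^\sigma+\beta_1\xi^\sigma)^2$,
$$V(m_0)=A_0m_0^\sigma+A_1m_1^\sigma+A_2m_2^\sigma,\qquad A_1=\beta_0\beta_1\in pR,\quad A_2=\tfrac12\beta_1^2\in p^2R.\tag{9.1}$$

## 10. The Tate curve identifies the entry $A_0$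

Let $R_q$ be the $p$-adic completion of $W((q))$, a complete discrete valuation ring with uniformizer $p$ and residue field $k=\mathbb F_{p^2}((q))$. Let $\psi:R_q\to R_q$ be $\varphi$-semilinear with $q\mapsto q^p$; it lifts the $p$-power map of $k$, and $\psi^*\mathrm{Tate}(q^N)=\mathrm{Tate}(q^{Np})$.

**Step 10.1. An isogeny lifting $\pm\mathrm{Ver}$.** *There is an isogeny $v:\mathrm{Tate}(q^{Np})\to\mathrm{Tate}(q^N)$ over $R_q$ of degree $p$ with $v^*\omega_{\mathrm{can}}=\omega_{\mathrm{can}}$, whose reduction modulo $p$ is $\pm\mathrm{Ver}$.* (See also Katz, *p-adic properties of modular schemes and modular forms*, A1.2.) This makes the Verschiebung explicit near $q=0$.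

*The kernel.* Over $\mathbb C$ the identity of $\mathbb C$ induces $\mathbb C/2\pi i(\mathbb Z+Np\tau\mathbb Z)\to\mathbb C/2\pi i(\mathbb Z+N\tau\mathbb Z)$. Its kernel consists of the classes of $2\pi ijN\tau$, $0\le j<p$, i.e. of $O$ and points $P_j$, $1\le j<p$. With $Q=q^{Np}$ and $T=e^u$, the $\wp$-function of $2\pi i(\mathbb Z+Np\tau\mathbb Z)$ is $\frac1{12}+\sum_{m\in\mathbb Z}\frac{Q^mT}{(1-Q^mT)^2}-2\sum_{m\ge1}\frac{Q^m}{(1-Q^m)^2}$, so
$$x(P_j)=\tfrac1{12}+\sum_{m\in\mathbb Z}\tfrac{Q^mq^{Nj}}{(1-Q^mq^{Nj})^2}-2\sum_{m\ge1}\tfrac{Q^m}{(1-Q^m)^2},\qquad y(P_j)=\sum_{m\in\mathbb Z}\tfrac{Q^mq^{Nj}(1+Q^mq^{Nj})}{(1-Q^mq^{Nj})^3}.$$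
For $m<0$ rewrite the summands in $(Q^mq^{Nj})^{-1}=q^{N(-mp-j)}$, a positive power of $q$: $\frac{T}{(1-T)^2}$ is unchanged and $\frac{T(1+T)}{(1-T)^3}$ changes sign under $T\mapsto T^{-1}$. So the coordinates are power series in $q$ with coefficients in $\mathbb Z[\frac16]$. The group law is given by rational functions of the coordinates, so the identities $P_i+P_j=P_{i+j}$ (indices modulo $p$, $P_0=O$), valid for small complex $q\neq 0$, hold for the $q$-series. Thus $G=\{O,P_1,\dots,P_{p-1}\}$ is a group of sections of $\mathrm{Tate}(q^{Np})$ over $R_q$. No $P_j$ with $j\not\equiv0$ meets $O$, even modulo $p$, since its coordinates lie in $R_q$; as $P_i-P_j=P_{i-j}$, the sections are pairwise disjoint. So $G\cong\mathbb Z/p$ is a finite étale subgroup.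

*The quotient.* Let $v:\mathrm{Tate}(q^{Np})\to E'$ be the quotient by $G$. It is étale, so there is an invariant form $\omega'$ generating the invariant forms of $E'$ with $v^*\omega'=\omega_{\mathrm{can}}$; as $6$ is invertible, $E'$ has a unique equation $y^2=4x^3-\tilde g_2x-\tilde g_3$ over $R_q$ with $\omega'=dx/y$. We claim that, for $g_2,g_3$ and $x_j=x(P_j)$ of the source,
$$\tilde g_2=g_2+10\sum_{j=1}^{p-1}\big(6x_j^2-\tfrac12g_2\big),\qquad\tilde g_3=g_3+7\sum_{j=1}^{p-1}\big(20x_j^3-3g_2x_j-2g_3\big).\tag{10.1}$$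
These are Vélu's formulas. They may be checked over $\mathbb C$, since the finitely generated field of characteristic $0$ generated by the data embeds in $\mathbb C$. There, if $\Lambda_1\subset\Lambda_2$ are the lattices of source and quotient (with the normalized isogeny $u\mapsto u$), then
$$\wp_{\Lambda_2}(u)=\wp_{\Lambda_1}(u)+\sum_{0\ne P\in\Lambda_2/\Lambda_1}\big(\wp_{\Lambda_1}(u+P)-\wp_{\Lambda_1}(P)\big),$$
because the right side is $\Lambda_2$-periodic, has poles only on $\Lambda_2$, and is $u^{-2}+o(1)$ at $0$. Compare the coefficients of $u^2$ and $u^4$, which on the left are $\tilde g_2/20$ and $\tilde g_3/28$, using $\wp''=6\wp^2-\frac12g_2$ and $\wp''''=120\wp^3-18g_2\wp-12g_3$. This is (10.1).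

For every small complex $q\neq 0$ the normalized quotient by the kernel above is $\mathbb C/2\pi i(\mathbb Z+N\tau\mathbb Z)$. So the right sides of (10.1) are $E_4(q^N)/12$ and $-E_6(q^N)/216$ as convergent $q$-series, hence as formal ones. Therefore $E'=\mathrm{Tate}(q^N)$ and $\omega'=\omega_{\mathrm{can}}$.

*The reduction.* The reduction $\bar v$ over $k$ is separable. Since $\bar v\bar v^\vee=[p]$ is inseparable, the dual $\bar v^\vee:\mathrm{Tate}(q^N)_k\to\mathrm{Tate}(q^{Np})_k=\mathrm{Tate}(q^N)_k^{(p)}$ is inseparable of degree $p$, so $\bar v^\vee=\varepsilon\,\mathrm{Fr}$ with an automorphism $\varepsilon$. The $j$-invariant is a non-constant series, so it is not $0$ or $1728$ and $\varepsilon=\pm1$. From $\bar v\,\varepsilon\,\mathrm{Fr}=[p]=\mathrm{Ver}\,\mathrm{Fr}$ we get $\bar v=\pm\mathrm{Ver}$.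

**Proposition B.** $A_0\equiv f(t)\pmod{p^3R}$, where $t=X(1-X)/c$.

*Proof.* We compare both sides near $q=0$, where the change of Frobenius lift costs only multiples of $p^3$. Let $\iota:R\to R_q$ be $W$-linear with $X\mapsto X(q)=cq+\cdots$; note that $c$ is a unit. Put $s_1=\iota\sigma$ and $s_2=\psi\iota$. Modulo $p$ both are $r\mapsto\iota(r)^p$, and both restrict to $\varphi$ on $W$. Compose $\iota^*V:\iota^*H\to s_1^*H$ with the isomorphism $s_1^*H\cong s_2^*H$ of (K2). By functoriality the result is the map $\mathrm{Ver}^*:H^1_{dR}(\iota^*\mathcal E)\to H^1_{dR}(s_2^*\mathcal E)$. By Step 8.1, $\iota^*\mathcal E\cong\mathrm{Tate}(q^N)$ with $\omega=z\,\omega_{\mathrm{can}}$, and $s_2^*\mathcal E\cong\mathrm{Tate}(q^{Np})$ with $\omega^{s_2}=\psi(z)\,\omega_{\mathrm{can}}$. By Step 10.1 and (K1), $\mathrm{Ver}^*\omega_{\mathrm{can}}=\pm\omega_{\mathrm{can}}$, so $\mathrm{Ver}^*\omega=\pm\frac z{\psi(z)}\omega^{s_2}$ and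
$$\mathrm{Ver}^*(m_0)=U\,m_0^{s_2},\qquad U=\theta(q)/\theta(q^p).$$

Now compute the $m_0^{s_2}$-coefficient from (9.1) and (K2), which holds for $\mathrm{Sym}^2H$ by the Leibniz rule. Let $u=s_1(X)-s_2(X)\in pR_q$. Since $p\ge5$, $u^n/n!\in p^nR_q$ for $n\le2$. For $n\ge3$, $u^n/n!\in p^3R_q$: for $n=3$ this is clear, and for $n\ge4$ the valuation is at least $n-\frac{n-1}4>3$. With $\kappa=\frac1{X(1-X)}$,
$$\nabla_{d/dX}m_0=\kappa m_1,\qquad\nabla^2_{d/dX}m_0=\kappa'm_1+\kappa^2m_2,\qquad\nabla_{d/dX}m_1=\kappa m_2.$$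
So $m_0^{s_1}$ contributes $1$ modulo $p^3$ to the coefficient of $m_0^{s_2}$ (nothing from $n=1,2$); $m_1^{s_1}$ contributes an element of $p^2R_q$ (only $n\ge2$); $m_2^{s_1}$ contributes an element of $pR_q$ (only $n\ge1$). As $A_1\in pR$ and $A_2\in p^2R$, the total is $\iota(A_0)$ modulo $p^3$. With Proposition A, $\iota(A_0)\equiv U\equiv\iota(f(t))\pmod{p^3R_q}$.

Finally $R/p^3\to R_q/p^3$ is injective: it is the map from the localization of $(W/p^3)[X]$ at the nonzerodivisor $X(1-X)$ to $(W/p^3)((X))=(W/p^3)((q))$. $\square$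

**Step 10.2. The derivative for free.** We extract $\vartheta f$ from horizontality. By (K3), $V(m_1)=\nabla_\partial V(m_0)$. By the chain rule $\nabla_\partial(m^\sigma)=\nu\,(\nabla_\partial m)^\sigma$ with $\nu=\partial(\sigma X)/\sigma(X(1-X))$, and $\nu(X_0)=0$ since $\partial(\sigma X)=X(1-X)\,p\,(X-X_0)^{p-1}$. So at $X=X_0$ only the derivatives of the coefficients survive. Applying $\partial$ to Proposition B and using $\partial t=(1-2X)t$, with $t_0=X_0(1-X_0)/c$:
$$\text{the }m_0^\sigma\text{-coefficient of }V(m_1)\text{ at }X_0\text{ is }(\partial A_0)(X_0)\equiv(1-2X_0)(\vartheta f)(t_0)\pmod{p^3}.\tag{10.2}$$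

## 11. CM points: the value and the derivative of $f$

The multiplier ring of a lattice $\Lambda$ is $\{b\in\mathbb C:b\Lambda\subset\Lambda\}$. For example, $\mathbb Z+3\sqrt{-2/3}\,\mathbb Z=\mathbb Z+\sqrt{-6}\,\mathbb Z$ has multiplier ring $\mathbb Z[\sqrt{-6}]$, of discriminant $-24$.

**Theorem 2.** Let $N\in\{2,3\}$, let $\tau_0\in\mathbb H$ be imaginary quadratic, $K=\mathbb Q(\tau_0)$, $\mathcal O$ the multiplier ring of $\mathbb Z+N\tau_0\mathbb Z$, of discriminant $d$. Suppose $t_0=t(\tau_0)\in\mathbb Q^\times$ and $1-4ct_0\ne0$. Let $X_0=X(\tau_0)$, so $(1-2X_0)^2=1-4ct_0$. Let $p\ge5$ be prime, $p\nmid d$, with $t_0,\,1-4ct_0\in\mathbb Z_{(p)}^\times$.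

(a) If $\left(\frac dp\right)=-1$, then $\sum_{k<p}a_kt_0^k\equiv0\pmod{p^2}$.

(b) Define $\lambda$ by
$$\frac{D\theta}\theta(\tau_0)-\frac1{2\pi\,\mathrm{Im}\,\tau_0}=-\lambda(1-2X_0)\theta(\tau_0),\tag{11.1}$$
and suppose $\lambda\in\mathbb Q$. Then $\lambda\in\mathbb Z_{(p)}$ and
$$\sum_{k<p}(k+\lambda)a_kt_0^k\equiv\lambda\left(\frac{d\,(1-4ct_0)}p\right)p\pmod{p^3}.$$

**Step 11.1. Two eigenlines.** We move the CM curve to $W$ and split its cohomology. $X_0$ is a root of $X^2-X+ct_0$, of discriminant $1-4ct_0\in\mathbb Z_{(p)}^\times$, and $p\nmid d$. So $\mathscr L=K(X_0)$ is Galois over $\mathbb Q$ with group of exponent dividing $2$, and unramified at $p$; its decomposition groups at $p$ are cyclic, hence of order at most $2$. Embed $\mathscr L$ into $\mathrm{Frac}\,W$. Then $X_0\in W$, and $X_0(1-X_0)=ct_0$ and $1-2X_0$ are units of $W$. Use this $X_0$ in Sections 9 and 10.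

Let $E=\mathcal E_{X_0}$ over $W$; it comes from a curve over $\mathscr L\subset\mathbb C$. Since $t_0\ne\infty$, $\theta(\tau_0)\ne0$, and over $\mathbb C$, $E\cong\mathbb C/z\Lambda$ with $\Lambda=2\pi i(\mathbb Z+N\tau_0\mathbb Z)$ has $\mathrm{End}(E)=\mathcal O$. An endomorphism is determined by its action on $\omega$, which is by an element of $K\subset\mathscr L$; so it is fixed by $\mathrm{Aut}(\mathbb C/\mathscr L)$. Hence all endomorphisms are defined over $\mathscr L$, and they extend to $E/W$. Let $\chi:\mathcal O\to W$ be given by $b^*\omega=\chi(b)\omega$. On $H^1_{dR}(E/\mathbb C)=\mathbb C\,du\oplus\mathbb C\,d\bar u$, $b^*$ acts by $b$ and $\bar b$. As $p\nmid d$, $\mathcal O\otimes W=W\times W$ through $(\chi,\bar\chi)$, so $H(E):=H^1_{dR}(E/W)=H_\chi\oplus H_{\bar\chi}$, each of rank $1$. Since $\omega$ is part of a basis, $H_\chi=W\omega$; since $\omega,\xi$ is a basis, $H_{\bar\chi}=W\xi_c$ with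
$$\xi_c=\xi+\rho\,\omega,\qquad\rho\in W.$$
In fact $\rho\in\mathscr L$: for $b\in\mathcal O$ with $b\ne\bar b$ we have $b^*\xi=\bar b\,\xi+l\,\omega$ with $l\in\mathscr L$, and $b^*\xi_c=\bar b\,\xi_c$ gives $\rho=l/(\bar b-b)$. So $\rho$ may be computed over $\mathbb C$.

**Step 11.2. The value of $\rho$.** This connects $\rho$ with (11.1). Over $\mathbb C$, $\xi_c\in\mathbb C\,d\bar u$, so the ratio of its second period to its first is the complex conjugate of that of $du$, namely $N\bar\tau_0$. The periods of $\xi_c$ are $2\pi i(\partial z+\rho z)$ and $2\pi iN(\partial(\tau z)+\rho\tau z)$ at $\tau_0$. As $\partial\tau=\theta^{-1}D\tau=\frac1{2\pi i\theta}$, $\partial(\tau z)=\tau\,\partial z+\frac z{2\pi i\theta}$, and the condition becomes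
$$(\tau_0-\bar\tau_0)(\partial z+\rho z)=-\frac z{2\pi i\theta}.$$
Dividing by $z$ and using $\frac{\partial z}z=\frac12\theta^{-1}\frac{D\theta}\theta$ and $\tau_0-\bar\tau_0=2i\,\mathrm{Im}\,\tau_0$,
$$2\rho=-\theta^{-1}\Big(\frac{D\theta}\theta-\frac1{2\pi\,\mathrm{Im}\,\tau_0}\Big)\quad\text{at }\tau_0.\tag{11.2}$$
Under (11.1) this says $2\rho=\lambda(1-2X_0)$. So if $\lambda\in\mathbb Q$, then $\lambda\in\mathbb Q\cap W=\mathbb Z_{(p)}$.

**Step 11.3. The Verschiebung on the eigenlines.** We find $V$ up to two scalars with known product. At $X=X_0$, $\sigma$ specializes to $\varphi$, so $V:H(E)\to H(E^\varphi)=\varphi^*H(E)$. From $b\circ\mathrm{Ver}=\mathrm{Ver}\circ b^{(p)}$ we get $Vb^*=(b^\varphi)^*V$ for $b\in\mathcal O$, and $(b^\varphi)^*$ acts on $\omega^\varphi$ by $\varphi\chi(b)$ and on $\xi_c^\varphi=\xi^\varphi+\varphi(\rho)\omega^\varphi$ by $\varphi\bar\chi(b)$. Since $V$ is $W$-linear, $V\omega$ lies in the $\chi$-eigenspace of $H(E^\varphi)$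 and $V\xi_c$ in the $\bar\chi$-eigenspace. Put $\epsilon=\left(\frac dp\right)$.

If $\epsilon=1$, then $\varphi\chi=\chi$, so $V\omega=\kappa_1\omega^\varphi$ and $V\xi_c=\kappa_2\xi_c^\varphi$. If $\epsilon=-1$, then $\varphi\chi=\bar\chi$, so $V\omega=\kappa_1\xi_c^\varphi$ and $V\xi_c=\kappa_2\omega^\varphi$. By (K1), $\langle V\omega,V\xi_c\rangle=p\langle\omega,\xi_c\rangle$; and $\langle\omega,\xi_c\rangle=\langle\omega,\xi\rangle=\langle\omega^\varphi,\xi_c^\varphi\rangle=\pm N$ with the same sign. Since the pairing is alternating, $\kappa_1\kappa_2=\epsilon p$. In both cases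
$$(V\omega)(V\xi_c)=\epsilon p\,\omega^\varphi\xi_c^\varphi\quad\text{in }\mathrm{Sym}^2H(E^\varphi).\tag{11.3}$$

**Step 11.4. Proof of (a).** For $\epsilon=-1$, $V\omega=\kappa_1(\xi^\varphi+\varphi(\rho)\omega^\varphi)$, so $\kappa_1=\beta_1(X_0)\in pW$ by Step 9.1. Then $V(m_0)=\kappa_1^2(\xi_c^\varphi)^2\in p^2\,\mathrm{Sym}^2H(E^\varphi)$, so $A_0(X_0)\in p^2W$. Proposition B gives $f(t_0)\equiv A_0(X_0)\pmod{p^3}$, hence $f(t_0)\in p^2W\cap\mathbb Q=p^2\mathbb Z_{(p)}$.

**Step 11.5. Proof of (b).** We compute the coefficient in (10.2) a second time, from the eigenlines. By (11.3),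
$$V(m_1)=2(V\omega)(V\xi)=2(V\omega)(V\xi_c-\rho V\omega)=2\epsilon p\,\omega^\varphi\xi_c^\varphi-2\rho\,V(m_0).$$
As $\omega^\varphi\xi_c^\varphi=\frac12m_1^\varphi+\varphi(\rho)m_0^\varphi$, the $m_0^\varphi$-coefficient of $V(m_1)$ is $2\epsilon p\,\varphi(\rho)-2\rho A_0(X_0)$. Comparing with (10.2) and using Proposition B,
$$(1-2X_0)(\vartheta f)(t_0)+2\rho f(t_0)\equiv2\epsilon p\,\varphi(\rho)\pmod{p^3W}.$$
Insert $2\rho=\lambda(1-2X_0)$. Since $1-2X_0$ is a square root of the unit $1-4ct_0\in\mathbb Z_{(p)}^\times$, $\varphi(1-2X_0)=\left(\frac{1-4ct_0}p\right)(1-2X_0)$. Dividing by the unit $1-2X_0$,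
$$(\vartheta f)(t_0)+\lambda f(t_0)\equiv\lambda\,\epsilon\left(\frac{1-4ct_0}p\right)p\pmod{p^3W},$$
and both sides lie in $\mathbb Z_{(p)}$. This is (b), and Theorem 2 is proved. $\square$

## 12. The constant $\frac16$ at $\sqrt{-2/3}$ and the remaining congruences

**Step 12.1. Inert case of (I).** We check the hypotheses of Theorem 2(a). Here $N=2$, $\tau_0=\frac{1+\sqrt{-5}}2$, $t_0=-\frac1{1024}$, $1-4ct_0=\frac54$, and $\mathbb Z+2\tau_0\mathbb Z=\mathbb Z[\sqrt{-5}]$, $d=-20$. For $p>5$ the hypotheses hold, and $\left(\frac{-20}p\right)=-1$ exactly for $p\equiv11,13,17,19\ (20)$.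

**Step 12.2. Inert case of (II).** The same check for $N=3$, $\tau_0=\sqrt{-2/3}$: $t_0=\frac1{216}$, $1-4ct_0=\frac12$, $\mathbb Z+3\tau_0\mathbb Z=\mathbb Z[\sqrt{-6}]$, $d=-24$. For $p>5$ the hypotheses hold, and $\left(\frac{-24}p\right)=-1$ exactly for $p\equiv13,17,19,23\ (24)$.

**Step 12.3. The value of $\lambda$ at $\tau_0=\sqrt{-2/3}$.** For (III) we must evaluate the left side of (11.1); the two relations that gave $t_0$ in Step 4.2 give it too, once differentiated. Put $\theta_0=\theta(\tau_0)$ and $\tau_1=i/\sqrt6$, and recall $r(\tau_1)=\sqrt2-1$.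

Apply $D$ to (4.2) at $\tau_1$. By (3.2) the left side gives $2X_0(1-X_0)\theta_0=\frac14\theta_0$. The right side gives $\frac34r(2+r)Dr=\frac34Dr$, as $(\sqrt2-1)(\sqrt2+1)=1$. So $Dr=\frac13\theta_0$, and $D\log\frac{z(\tau)}{z(2\tau)}\big|_{\tau_1}=\frac{Dr}{1+r}=\frac{\theta_0}{3\sqrt2}$. Since $z^2=\theta$, the left side here is $\frac12\frac{D\theta}\theta(\tau_1)-\frac{D\theta}\theta(\tau_0)$; doubling,
$$\frac{D\theta}\theta(\tau_1)-2\,\frac{D\theta}\theta(\tau_0)=\frac{\sqrt2}3\theta_0.$$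
Next, logarithmic differentiation of $\theta(-\frac1{3\tau})=-3\tau^2\theta(\tau)$ at $\tau_1$ gives
$$\frac{D\theta}\theta(\tau_0)=3\tau_1^2\Big(\frac{D\theta}\theta(\tau_1)+\frac1{\pi i\tau_1}\Big)=-\frac12\,\frac{D\theta}\theta(\tau_1)+\frac{\sqrt6}{2\pi}.$$
Substituting $\frac{D\theta}\theta(\tau_1)=-2\frac{D\theta}\theta(\tau_0)+\frac{\sqrt6}\pi$ into the first relation gives $-4\frac{D\theta}\theta(\tau_0)+\frac{\sqrt6}\pi=\frac{\sqrt2}3\theta_0$. Since $\frac1{2\pi\,\mathrm{Im}\,\tau_0}=\frac{\sqrt6}{4\pi}$ and $1-2X_0=\frac1{\sqrt2}$,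
$$\frac{D\theta}\theta(\tau_0)-\frac1{2\pi\,\mathrm{Im}\,\tau_0}=-\frac{\sqrt2}{12}\theta_0=-\frac16(1-2X_0)\theta_0.\tag{12.1}$$
So (11.1) holds with $\lambda=\frac16$.

**Step 12.4. Congruence (III).** Theorem 2(b) with $\lambda=\frac16$, $d=-24$, $1-4ct_0=\frac12$, multiplied by $6$, gives for every $p>5$
$$\sum_{k=0}^{p-1}(6k+1)\frac{\binom{2k}k^2\binom{3k}k}{216^k}\equiv\left(\frac{-12}p\right)p=\left(\frac{-3}p\right)p=\left(\frac p3\right)p\pmod{p^3}.$$
For $p=7$ the sign is $+$ and for $p=11$ it is $-$, as computed in Section 1. Together with Section 6 and Steps 12.1 and 12.2 this proves Theorem 1, and all three congruences of the conjecture hold for every prime $p>5$. $\blacksquare$
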